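# Cantor sets of smooth points whose norming functionals stay far apart

## 1. Duality sets, Baire one selectors, smooth points, subdifferentials

Scalars are real until the end of Section 9, where complex scalars are treated. Throughout, $(X,\|\cdot\|)$ is a Banach space, $B_X$ and $S_X$ are its closed unit ball and unit sphere, $X^*$ is its dual, and $w^*$ is the weak* topology. If $X$ is separable, then $(B_{X^*},w^*)$ is compact (Banach–Alaoglu) and metrizable.

**Definition (duality mapping).** For $x\in X$ let
$$J(x)=\{x^*\in B_{X^*}: x^*(x)=\|x\|\}.$$

By Hahn–Banach, $J(x)\neq\emptyset$. Clearly $J(\lambda x)=J(x)$ for $\lambda>0$, and $J(0)=B_{X^*}$. If $x\ne 0$, every element of $J(x)$ has norm exactly $1$.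

*Example.* Let $X=\ell_1$, $X^*=\ell_\infty$. Then $f\in J(x)$ means $\|f\|_\infty\le 1$ and $\sum f(n)x(n)=\sum|x(n)|$, so $f(n)=\operatorname{sgn}x(n)$ wherever $x(n)\ne0$, and $f(n)\in[-1,1]$ is arbitrary elsewhere. So $J(x)$ is a single point exactly when all coordinates of $x$ are non-zero. At the other extreme, $J(e_1)=\{f\in B_{\ell_\infty}:f(1)=1\}$ is non-separable in norm.

**Definition (selector, Baire one).** A selector of $J$ is a map $\sigma:X\to B_{X^*}$ (or a map on a subset of $X$) with $\sigma(x)\in J(x)$ for every $x$. A map into a metrizable space is Baire one if it is a pointwise limit of a sequence of continuous maps.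

*Example.* In $\ell_1$ put $s(x)(n)=\operatorname{sgn}x(n)$, with $\operatorname{sgn}0=0$. This is a selector. On $B_{\ell_\infty}$ the topology $w^*$ is coordinatewise convergence. The maps $s_k(x)(n)=\max(-1,\min(1,k\,x(n)))$ are norm-to-$w^*$ continuous and $s_k(x)\to s(x)$ coordinatewise, so $s$ is Baire one from the norm topology to $w^*$.

We use the following known fact: *if $X$ is separable, then $J$ has a selector $s:X\to B_{X^*}$ that is Baire one from the norm topology to $w^*$.* We fix such an $s$ from now on. All we need from the Baire one property is that $s$ is Borel.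

**Definition (smooth point).** A point $x$ is smooth (a point of Gâteaux smoothness of the norm) if $J(x)$ is a singleton. Put
$$G=\{x\in S_X: J(x)\text{ is a singleton}\}.$$

On $G$ there is no choice of selector: $J(x)=\{s(x)\}$. *Example.* In $\ell_1$, $G$ is the set of norm-one sequences without zero coordinates.

**Definition (subdifferential).** For a convex $\Phi:X\to\mathbb R$,
$$\partial\Phi(x)=\{g\in X^*:\Phi(x')\ge\Phi(x)+g(x'-x)\ \text{ for all }x'\in X\}.$$

*Example.* For $\Phi=\|\cdot\|$ we have $\partial\Phi(x)=J(x)$. If $f\in J(w)$, then $f(w')\le\|w'\|$ and $f(w)=\|w\|$, so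
$$\|w'\|\ge\|w\|+f(w'-w)\qquad(w'\in X),\tag{1}$$
which is $f\in\partial\Phi(w)$. Conversely, let $g\in\partial\Phi(x)$. Testing with $x'=0$ and $x'=2x$ gives $g(x)=\|x\|$. Testing with $x'=x+y$ gives $g(y)\le\|x+y\|-\|x\|\le\|y\|$ for every $y\in X$, so $\|g\|\le1$. Thus $g\in J(x)$.

## 2. From separated selector values to separated duality sets

Let $X$ be separable with $X^*$ non-separable. Godefroy proved that for every $\delta>0$ there is $\Delta\subset S_X$, homeomorphic in the norm topology to the Cantor set $\{0,1\}^{\mathbb N}$, such that $\|s(x)-s(y)\|>1-\delta$ for all $x\ne y$ in $\Delta$. This separates one chosen element of $J(x)$ from one chosen element of $J(y)$. The paper "James Boundaries and σ-fragmented selectors" records it as unknown whether $\Delta$ can be built so that the *whole sets* are separated: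
$$\inf\{\|x^*-y^*\|:x^*\in J(x),\ y^*\in J(y)\}>1-\delta\qquad\text{for all }x\ne y\text{ in }\Delta .\tag{2}$$

So we ask: given any separable $X$ with non-separable dual and any $\delta>0$, is there a homeomorph $\Delta\subset S_X$ of the Cantor set satisfying (2)?

The second property really is stronger for a given $\Delta$. In $\ell_1$, with $s=\operatorname{sgn}$, put $x_\xi=\sum_{n\ge1}2^{-n}e_{2n+\xi_n}$ for $\xi\in\{0,1\}^{\mathbb N}$. Then $\|x_\xi\|=1$, and $\xi\mapsto x_\xi$ is continuous and injective on a compact space, hence a homeomorphism onto its image. Also $s(x_\xi)$ is the indicator of $\{2n+\xi_n:n\ge 1\}$, so $\|s(x_\xi)-s(x_{\xi'})\|=1$ for $\xi\neq\xi'$. But the constant sequence $1$ lies in every $J(x_\xi)$, so the infimum in (2) is $0$ for every pair.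

The answer to the question is **yes**, in the following form.

**Theorem 1.** Let $X$ be separable with $X^*$ non-separable, and let $0<\delta<1$. There is $\Delta\subset G$, homeomorphic to $\{0,1\}^{\mathbb N}$, such that for all distinct $x_0,\dots,x_k\in\Delta$
$$\operatorname{dist}\big(s(x_0),\operatorname{span}\{s(x_1),\dots,s(x_k)\}\big)>1-\delta .\tag{3}$$

Here is how Theorem 1 answers the question. Since $\Delta\subset G$, each $J(x)$ with $x\in\Delta$ is the singleton $\{s(x)\}$, so the infimum in (2) equals $\|s(x)-s(y)\|$. By (3) with $k=1$ it is $\ge\operatorname{dist}(s(x),\operatorname{span}\{s(y)\})>1-\delta$. For $\delta\ge1$ use the set obtained for $\delta=1/2$.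

**Theorem 2.**

(a) If $X$ is separable and, for some $c>0$, some uncountable $A\subset S_X$ and some selector $\sigma$ of $J$, we have $\|\sigma(x)-\sigma(y)\|\ge c$ for all $x\ne y$ in $A$, then $X^*$ is non-separable. Hence the conclusion of Theorem 1, and the property asked in the question (even for one $\delta<1$), each characterize non-separability of $X^*$ among separable $X$.

(b) In Theorem 1 the number $1$ cannot be increased, since the distance there is at most $\|s(x_0)\|=1$.

(c) The number $1$ cannot be increased in the pairwise statement either. There is a separable $X$ with $X^*$ non-separable such that for every $\kappa>0$, every uncountable subset of $B_{X^*}$ contains two distinct elements at distance $<1+\kappa$.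

## 3. The spaces $C[0,1]$ and $\ell_1$ by hand

**The space $C[0,1]$.** For $p$ in the usual Cantor set $C\subset[0,1]$ let $x_p(q)=1-|p-q|$. Then $x_p\ge0$, $\|x_p\|=1$, and the value $1$ is taken only at $p$. If a measure $f$ of total variation at most $1$ satisfies $\int x_p\,df=1$, then $1\le\int x_p\,d|f|\le|f|([0,1])\le1$, so $|f|$ lives on $\{p\}$ and $f=\delta_p$. So $x_p\in G$. The map $p\mapsto x_p$ is continuous and injective, so $\{x_p:p\in C\}$ is a Cantor set in $G$. For distinct points, $\|\delta_{p_0}-\sum a_i\delta_{p_i}\|=1+\sum|a_i|\ge1$, so (3) holds.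

**The space $\ell_1$.** For (2) it is enough to take $x_\xi=\sum_n2^{-n}\xi_ne_n$ with $\xi\in\{-1,1\}^{\mathbb N}$: no coordinate vanishes, $J(x_\xi)=\{\xi\}$, and $\|\xi-\xi'\|_\infty=2$ for $\xi\ne\xi'$. For (3) we need a Cantor set of sign sequences that is "independent". Enumerate as $(k_n,\phi_n)_{n\ge1}$ all pairs $(k,\phi)$ with $k\in\mathbb N$ and $\phi:\{-1,1\}^k\to\{-1,1\}$. For $\omega\in\{-1,1\}^{\mathbb N}$ let $\xi_\omega(n)=\phi_n(\omega|k_n)$ and $x_\omega=\sum_n2^{-n}\xi_\omega(n)e_n$. The map $\omega\mapsto x_\omega$ is continuous. Given distinct $\omega_0,\dots,\omega_k$, their restrictions to some initial length are distinct, so every pattern of signs $(\xi_{\omega_0}(n),\dots,\xi_{\omega_k}(n))$ occurs for some $n$. In particular the map is injective. For $a\in\mathbb R^k$, pick $n$ with $\xi_{\omega_0}(n)=1$ and $a_i\xi_{\omega_i}(n)=-|a_i|$ for all $i$. Then $\|\xi_{\omega_0}-\sum a_i\xi_{\omega_i}\|\ge1+\sum|a_i|\ge1$.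

In both spaces we could write smooth points down explicitly. In a general space there is no formula, and we have to produce smooth points whose functional is far from prescribed functionals.

## 4. Escaping a separable subspace of $X^*$: test vectors and a Simons-type lemma

The target is a point whose norming functional is far from a given separable $Y\subset X^*$. We prepare two tools.

**Step 1 (test vectors that tend to zero on $Y$).** *Purpose: to find vectors in $B_X$ such that a functional that is large on them is automatically far from $Y$.*

*Let $X^*$ be non-separable, $Y\subset X^*$ a closed separable subspace and $0<\varepsilon<1$. There are $y_n\in B_X$ with $e(y_n)\to0$ for every $e\in Y$ and $\|z\|>1-\varepsilon$ for every $z\in\operatorname{conv}\{y_n:n\ge 1\}$. If $g\in X^*$ and $\limsup_ng(y_n)\ge b$, then $\operatorname{dist}(g,Y)\ge b$.*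

*Proof.* Since $X^*$ is non-separable, $Y\ne X^*$. Riesz's lemma gives $f_0\in S_{X^*}$ with $\operatorname{dist}(f_0,Y)>1-\varepsilon$. Hahn–Banach gives $F\in S_{X^{**}}$ with $F|_Y=0$ and $F(f_0)=\operatorname{dist}(f_0,Y)$. Let $\{e_k\}$ be dense in $Y$. By Goldstine's theorem, $F$ can be approximated on finitely many functionals by elements of $B_X$, so there is $y_n\in B_X$ with
$$|e_k(y_n)|<\tfrac1n\quad(k\le n),\qquad f_0(y_n)>1-\varepsilon .$$
As $\|y_n\|\le1$ and $\{e_k\}$ is dense, $e(y_n)\to0$ for every $e\in Y$. For $z\in\operatorname{conv}\{y_n\}$ we have $\|z\|\ge f_0(z)>1-\varepsilon$. Finally, for $e\in Y$, $\|g-e\|\ge\limsup_n(g-e)(y_n)=\limsup_ng(y_n)\ge b$. $\square$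

**Step 2 (Simons-type lemma).** *Purpose: to find one point $x$ at which all subgradients of a convex function are large on infinitely many $y_n$. We prove it for a general convex function, because later we shall not use it for the norm.*

*Let $\Phi:X\to\mathbb R$ be convex and $1$-Lipschitz, $(y_n)_{n\ge1}\subset B_X$, $\beta\in\mathbb R$, and $\Phi(z)-\Phi(0)\ge\beta$ for all $z\in\operatorname{conv}\{y_n\}$. For every $\varepsilon>0$ there is $x\in X$ such that $\limsup_ng(y_n)\ge\beta-\varepsilon$ for every $g\in\partial\Phi(x)$.*

*Proof.* The point $x$ will be a sum $\sum2^{-k}z_k$ with $z_k$ in the convex hull of the $k$-th tail of the sequence. At each stage we choose $z_k$ to make $\Phi$ almost as small as possible, so that whatever comes later cannot make $\Phi$ much smaller.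

Let $C_n=\operatorname{conv}\{y_k:k\ge n\}$, $r_n=2^{-n}$, $\varepsilon_n=\varepsilon2^{-n-1}r_n$, and $x_0=0$. Given $x_n$, put
$$I_n=\inf_{z\in C_{n+1}}\Phi(x_n+r_nz),$$
which is finite because $\Phi$ is Lipschitz and $C_{n+1}\subset B_X$. Choose $z_{n+1}\in C_{n+1}$ such that $p_n:=x_n+r_nz_{n+1}$ satisfies $\Phi(p_n)\le I_n+\varepsilon_n$, and put
$$x_{n+1}=x_n+2^{-n-1}z_{n+1}=\tfrac12(x_n+p_n).$$

*The numbers $I_n$ increase.* If $z\in C_{n+2}$, then
$$x_{n+1}+r_{n+1}z=x_n+r_n\cdot\tfrac12(z_{n+1}+z),\qquad \tfrac12(z_{n+1}+z)\in C_{n+1},$$
so $\Phi(x_{n+1}+r_{n+1}z)\ge I_n$. Hence $I_{n+1}\ge I_n$.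

*The slopes stay large.* Let $\beta_0=\beta$ and $\beta_{n+1}=\beta_n-\varepsilon_n/r_n$. We claim
$$I_n-\Phi(x_n)\ge r_n\beta_n .\tag{4}$$
For $n=0$ this is the hypothesis. If (4) holds for $n$, then convexity gives $\Phi(x_{n+1})\le\frac12\Phi(x_n)+\frac12(I_n+\varepsilon_n)$. With $I_{n+1}\ge I_n$,
$$I_{n+1}-\Phi(x_{n+1})\ge\tfrac12\big(I_n-\Phi(x_n)\big)-\tfrac12\varepsilon_n\ge r_{n+1}\beta_n-\tfrac12\varepsilon_n=r_{n+1}\Big(\beta_n-\frac{\varepsilon_n}{r_n}\Big)=r_{n+1}\beta_{n+1}.$$
Since $\varepsilon_n/r_n=\varepsilon2^{-n-1}$, we have $\beta_n\ge\beta-\sum_{j\ge0}\varepsilon2^{-j-1}=\beta-\varepsilon$ for all $n$.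

*The limit point.* Let $x=\lim x_n=\sum_{k\ge1}2^{-k}z_k$. Then $x=x_n+r_nw_n$ with $w_n=\sum_{k>n}2^{n-k}z_k$. The weights sum to $1$ and $z_k\in C_{n+1}$ for $k>n$, so $w_n\in\overline{C_{n+1}}$. By continuity of $\Phi$, $\Phi(x)=\Phi(x_n+r_nw_n)\ge I_n$. For $g\in\partial\Phi(x)$, the subgradient inequality tested at $x_n$ gives
$$r_n\,g(w_n)=g(x-x_n)\ge\Phi(x)-\Phi(x_n)\ge I_n-\Phi(x_n)\ge r_n(\beta-\varepsilon).$$
So $\sup_{k>n}g(y_k)\ge g(w_n)\ge\beta-\varepsilon$ for every $n$, which is the assertion. $\square$

## 5. Why the norm itself is the wrong convex function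

The natural first move is to apply Step 2 with $\Phi=\|\cdot\|$. Then $\partial\Phi(x)=J(x)$, and with the $y_n$ of Step 1 and $\beta=1-\varepsilon$ we get $x$ such that $\limsup_ng(y_n)\ge1-2\varepsilon$ for all $g\in J(x)$. If $2\varepsilon<1$, then $x\ne0$, since $0\in J(0)$. By Step 1 the whole set $J(x)$ has distance at least $1-2\varepsilon$ from $Y$. Now one would run a transfinite induction: choose $x_\alpha$, $\alpha<\omega_1$, so that $J(x_\alpha)$ is far from a separable $Y_\alpha$ containing all $J(x_\beta)$ with $\beta<\alpha$.

The induction can stop after one step, because $J(x_\beta)$ need not be contained in any separable subspace. Here is the failure in $\ell_1$. Let $Y=c\subset\ell_\infty$ be the convergent sequences and $y_n=\frac12(e_{4n}-e_{4n+2})$. Then $e(y_n)\to0$ for $e\in c$, and every $z\in\operatorname{conv}\{y_n\}$ has norm $1$, so these are legitimate test vectors. The point $x=\sum2^{-k}z_k$ produced by Step 2 vanishes on all odd coordinates. So $J(x)$ contains functionals with arbitrary signs on the odd coordinates, an uncountable $2$-separated family. If instead we put only the single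 functionals $s(x_\beta)$ into $Y_\alpha$, we keep $J(x_\alpha)$ away from $s(x_\beta)$, but not from the other members of $J(x_\beta)$.

The remedy would be to have every $x_\alpha$ smooth. Moving $x$ slightly to a smooth point does not help by itself. In the example, let $\omega>0$ and choose $N$ with $\sum_{j>N}|x(j)|<\omega$. Let $w(j)=x(j)$ if $j\le N$ and $x(j)\ne0$, and $w(j)=\omega2^{-j}$ otherwise. Then $\|w-x\|\le2\omega$ and no coordinate of $w$ vanishes, so $w$ is smooth. But $J(w)=\{\operatorname{sgn}w\}$ and $\operatorname{sgn}w$ is eventually $1$, so $\operatorname{sgn}w\in c=Y$: the distance has dropped to $0$. The conclusion of Step 2 belongs to one exact point and is destroyed by small perturbations.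

The way around is to perturb *before* applying Step 2. Replace the norm by the average of many small translates $x\mapsto\|x+u(t)\|$. If for each fixed $x$ almost every $x+u(t)$ is smooth, then Step 2, applied to the averaged function, gives one point $x'$ at which an average of the functionals $s(x'+u(t))$ is large on infinitely many $y_n$. If an average is large, then some $t$ of positive probability does well, and among those $t$ we may discard the null set of non-smooth translates.

## 6. Averaging translates of the norm

From here on $X$ is separable.

**Step 3 (almost every translate is smooth).** *Purpose: to build small random shifts $u(t)$ such that $x+u(t)$ is smooth for almost every $t$, for every $x$.*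

Fix $\eta>0$. Let $(d_k)_{k\ge1}$ be dense in $B_X$, $v_k=\eta2^{-k}d_k$, let $K=[0,1]^{\mathbb N}$ with the product Lebesgue measure $m$, and let $u(t)=\sum_kt_kv_k$. The series converges uniformly on $K$, so $u:K\to X$ is norm continuous. Also $\|u(t)\|\le\eta$, and $\operatorname{span}\{v_k\}$ is dense in $X$.

*Claim. For each $x\in X$, $J(x+u(t))$ is a singleton for $m$-almost every $t$.*

*Proof.* Write $w=x+u(t)$ and
$$q_{k,n}(t)=n\big[\|w+v_k/n\|+\|w-v_k/n\|-2\|w\|\big].$$
The function $\psi(h)=\|w+hv_k\|+\|w-hv_k\|-2\|w\|$ is convex and even with $\psi(0)=0$. So $\psi\ge0$ and $\psi(h)/h$ is nondecreasing in $h>0$. Hence $q_{k,n}(t)=\psi(1/n)/(1/n)\ge0$ is nonincreasing in $n$. Each $q_{k,n}$ is continuous in $t$, so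
$$N_k=\{t\in K:\lim_nq_{k,n}(t)>0\}$$
is a Borel set. Fix all coordinates of $t$ except the $k$-th. The function $\tau\mapsto\|x+\sum_{j\ne k}t_jv_j+\tau v_k\|$ is convex on $\mathbb R$. The limit of $q_{k,n}(t)$ is its right derivative minus its left derivative at $\tau=t_k$, so $t\in N_k$ exactly when it is not differentiable at $t_k$. A convex function on $\mathbb R$ is non-differentiable at only countably many points, so each such section of $N_k$ is countable. By Fubini, $m(N_k)=0$.

Let $t\notin\bigcup_kN_k$ and $f,g\in J(w)$. By (1), $\|w+v_k/n\|\ge\|w\|+f(v_k)/n$ and $\|w-v_k/n\|\ge\|w\|-g(v_k)/n$. Adding these gives $(f-g)(v_k)\le q_{k,n}(t)\to0$. Exchanging $f$ and $g$ gives $(g-f)(v_k)\le0$. So $f=g$ on the dense subspace $\operatorname{span}\{v_k\}$, and $f=g$. $\square$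

**Step 4 (the averaged norm and one of its subgradients).** *Purpose: to define the convex function for Step 2 and to exhibit a subgradient that is an average of values of $s$.*

Put
$$\Phi(x)=\int_K\|x+u(t)\|\,dm(t).$$
The integrand is continuous in $t$, and $\Phi$ is convex and $1$-Lipschitz as an average of such functions. For fixed $x,y$ the function $t\mapsto s(x+u(t))(y)$ is Borel, since $u$ is continuous, $s$ is a pointwise limit of norm-to-$w^*$ continuous maps and evaluation at $y$ is $w^*$-continuous. It is bounded by $\|y\|$. So
$$A_x(y)=\int_Ks(x+u(t))(y)\,dm(t)$$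
defines a linear functional with $A_x\in B_{X^*}$. Apply (1) with $w=x+u(t)$, $w'=x'+u(t)$, $f=s(w)$, and integrate over $t$:
$$\Phi(x')\ge\Phi(x)+A_x(x'-x)\quad(x'\in X),\qquad\text{i.e. }A_x\in\partial\Phi(x).\tag{5}$$

*Example.* On $X=\mathbb R$ with the single shift $u(t)=\eta t$, $t\in[0,1]$, and $-\eta\le x\le0$, we get $\Phi(x)=\frac1\eta\int_x^{x+\eta}|\tau|\,d\tau=\frac{x^2+(x+\eta)^2}{2\eta}$. Its derivative $\frac{2x+\eta}{\eta}$ is the proportion of $t$ with $x+\eta t>0$ minus the proportion with $x+\eta t<0$, that is, the average of $\operatorname{sgn}(x+\eta t)$.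

**Step 5 (a smooth point far from a separable subspace).** *Purpose: to combine Steps 1–4 into the statement that drives the induction.*

*Let $X$ be separable with $X^*$ non-separable. For every separable subspace $Y\subset X^*$ and every $0<\delta<1$ there is $x\in G$ with $\operatorname{dist}(s(x),Y)>1-\delta$.*

*Proof.* We may take $Y$ closed. Put $\varepsilon=\eta=\delta/8$ and take $(y_n)$ from Step 1 and $u,\Phi$ from Steps 3 and 4. Since $\|u(t)\|\le\eta$, for $z\in\operatorname{conv}\{y_n\}$ we have $\Phi(z)\ge\|z\|-\eta>1-\varepsilon-\eta$, while $\Phi(0)\le\eta$. So Step 2 applies with $\beta=1-\varepsilon-2\eta$. It gives $x'\in X$ such that all subgradients of $\Phi$ at $x'$, and by (5) in particular $A_{x'}$, satisfy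
$$\limsup_nA_{x'}(y_n)\ge b:=1-2\varepsilon-2\eta=1-\tfrac\delta2 .$$
Put $h_n(t)=s(x'+u(t))(y_n)$. These are Borel functions with $|h_n|\le1$ and $\int h_n\,dm=A_{x'}(y_n)$. By the reverse Fatou lemma,
$$\int_K\limsup_nh_n\,dm\ge\limsup_n\int_Kh_n\,dm\ge b .$$
So $\{t:\limsup_nh_n(t)\ge b\}$ has positive measure; otherwise $\limsup_nh_n<b$ almost everywhere and the integral would be $<b$. By Step 3 it contains a $t$ for which $w=x'+u(t)$ has $J(w)=\{s(w)\}$. Since $J(0)=B_{X^*}$ is not a singleton, $w\ne0$. As $\limsup_ns(w)(y_n)=\limsup_nh_n(t)\ge b$, Step 1 gives $\operatorname{dist}(s(w),Y)\ge b=1-\delta/2>1-\delta$. Let $x=w/\|w\|$. Then $J(x)=J(w)$, so $x\in G$ and $s(x)=s(w)$. $\square$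

## 7. The set of smooth points as a Polish space

**Step 6 (topology of $G$ and openness of the distance condition).** *Purpose: to pass later from single points to neighborhoods.*

*The graph of $J$ is closed.* If $x_n\to x$ in norm, $f_n\in J(x_n)$ and $f_n\to f$ weak*, then $f\in B_{X^*}$ and $|f_n(x)-\|x_n\||=|f_n(x)-f_n(x_n)|\le\|x-x_n\|\to0$. So $f(x)=\|x\|$, that is, $f\in J(x)$.

*$G$ is Polish.* For $v\in X$ and $n\in\mathbb N$ let
$$O_{v,n}=\{x\in S_X:\max_{f,g\in J(x)}(f-g)(v)<1/n\}.$$
The maximum exists since $J(x)$ is $w^*$-compact. The set $O_{v,n}$ is open in $S_X$. Indeed, if $x_j\to x$ and $f_j,g_j\in J(x_j)$ have $(f_j-g_j)(v)\ge1/n$, pass to a subsequence along which $f_j\to f$ and $g_j\to g$ weak*. Then $f,g\in J(x)$ and $(f-g)(v)\ge1/n$, so the complement is closed. When $v$ runs through a countable dense set and $n$ through $\mathbb N$, the intersection of the $O_{v,n}$ is exactly $G$. So $G$ is a $G_\delta$ in the complete separable metric space $S_X$, hence Polish. Fix a complete metric $\rho$ on $G$ that induces the norm topology.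

*$s|_G$ is norm-to-$w^*$ continuous.* If $x_n\to x$ in $G$, every subsequence of $(s(x_n))$ has a further subsequence converging weak*, and the limit lies in $J(x)=\{s(x)\}$.

**(O)** *Let $k\ge1$ and $x_0,\dots,x_k\in G$ with $s(x_1),\dots,s(x_k)$ linearly independent and $\operatorname{dist}(s(x_0),\operatorname{span}\{s(x_i)\}_{i\ge1})>1-\delta$. Then there are neighborhoods $V_i$ of $x_i$ in $G$ such that the same distance inequality holds for all $(x_0',\dots,x_k')\in\prod V_i$.*

*Proof.* Otherwise there are $x_i^n\to x_i$ in $G$ and $a^n\in\mathbb R^k$ with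
$$\Big\|s(x_0^n)-\sum_{i=1}^ka_i^ns(x_i^n)\Big\|\le1-\delta+\tfrac1n .$$
If $(a^n)$ has a bounded subsequence, pass to a further one with $a^n\to a$. By continuity of $s|_G$ the vectors inside the norm converge weak* to $s(x_0)-\sum a_is(x_i)$. By $w^*$-lower semicontinuity of the norm, $\|s(x_0)-\sum a_is(x_i)\|\le1-\delta$, a contradiction. Otherwise $|a^n|\to\infty$. Divide by $|a^n|$ and pass to a subsequence with $a^n/|a^n|\to b$, $|b|=1$. The norms tend to $0$, so in the weak* limit $\sum b_is(x_i)=0$, which contradicts linear independence. $\square$

Linear independence is what excludes the second case. The induction below supplies it for free.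

## 8. An uncountable system of smooth points

**Step 7 (transfinite induction).** *Purpose: to get uncountably many points in $G$, each far from the span of all earlier ones, and to discard the exceptional ones.*

Let $\alpha<\omega_1$ and suppose that $x_\beta\in G$ has been chosen for $\beta<\alpha$. The span of the countably many $s(x_\beta)$, $\beta<\alpha$, is separable, so Step 5 gives $x_\alpha\in G$ with
$$\operatorname{dist}\big(s(x_\alpha),\operatorname{span}\{s(x_\beta):\beta<\alpha\}\big)>1-\delta>0 .\tag{6}$$
This is where smoothness pays: the single functional $s(x_\beta)$ is all of $J(x_\beta)$.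

The functionals $s(x_\alpha)$ are linearly independent: in a nontrivial finite relation the one with the largest index and non-zero coefficient would lie in the span of earlier ones, contradicting (6). In particular the $x_\alpha$ are distinct. Let $D=\{x_\alpha:\alpha<\omega_1\}$, and let $D'$ be the set of points of $D$ all of whose neighborhoods in $G$ contain uncountably many points of $D$. Fix a countable base of $G$. Each point of $D\setminus D'$ lies in a basic open set that contains only countably many points of $D$, so $D\setminus D'$ is countable. Hence $D'\ne\emptyset$, and every open set that meets $D'$ contains uncountably many points of $D$, and therefore of $D'$.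

The inequality (6) is one-sided: only the point with the largest index is known to be far from the span of the others. But (3) must hold whichever point is called $x_0$. The uncountability of $D'$ in every open set lets us choose the largest index wherever we like, one open set at a time.

## 9. The Cantor scheme and complex scalars

**Step 8 (construction of $\Delta$).** *Purpose: to build a tree of open sets on which (3) holds for every choice of points, and to read off $\Delta$.*

We construct nonempty open sets $U_\sigma\subset G$ for $\sigma\in\{0,1\}^{<\omega}$ (here $|\sigma|$ is the length of $\sigma$) such that: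

1. $U_\sigma\cap D'\ne\emptyset$; $\overline{U_{\sigma i}}\subset U_\sigma$ for $i=0,1$ (closure in $G$); $U_{\sigma0}\cap U_{\sigma1}=\emptyset$; and $\rho$-$\operatorname{diam}U_\sigma\le2^{-|\sigma|}$ if $|\sigma|\ge1$.
2. For each $n$, all choices $x_\sigma\in U_\sigma$ ($|\sigma|=n$) and each $\tau$ with $|\tau|=n$: $\operatorname{dist}\big(s(x_\tau),\operatorname{span}\{s(x_\sigma):|\sigma|=n,\ \sigma\ne\tau\}\big)>1-\delta$.

Put $U_\emptyset=G$. Condition 2 for $n=0$ says $\|s(x)\|=1>1-\delta$.

Suppose level $n$ is constructed. The sets $U_\sigma$ with $|\sigma|=n$ are pairwise disjoint, by condition 1. In each of them choose two distinct points of $D'$ and disjoint open neighborhoods of these points, with closures inside $U_\sigma$ and diameter at most $2^{-n-1}$. This gives $N=2^{n+1}$ pairwise disjoint open sets $V_1,\dots,V_N$, all meeting $D'$. Shrinking them will not spoil any of these properties, as long as they still meet $D'$.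

For $i=1,\dots,N$ successively, do the following. Pick $q_j\in V_j\cap D'$ for $j\ne i$. Then pick $q_i\in V_i\cap D'$ whose index in $\omega_1$ exceeds the indices of all $q_j$, $j\ne i$. This is possible because $V_i\cap D'$ is uncountable, while only countably many indices lie below a given one. The $q_j$ are distinct since the $V_j$ are disjoint, so the $s(q_j)$, $j\ne i$, are independent by Step 7, and by (6)
$$\operatorname{dist}\big(s(q_i),\operatorname{span}\{s(q_j):j\ne i\}\big)>1-\delta .$$
By (O) we can replace every $V_j$ by a smaller open neighborhood of $q_j$ so that the inequality with distinguished index $i$ holds for all choices of points from the new sets. The new $V_j$ contain $q_j\in D'$, so they still meet $D'$. The inequalities obtained in earlier substeps hold for all choices of points from larger sets, so they survive. After $N$ substeps, the $V_j$ are level $n+1$, named $U_{\sigma0},U_{\sigma1}$ according to the $U_\sigma$ in which they lie.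

*Reading off $\Delta$.* For $\xi\in\{0,1\}^{\mathbb N}$ the sets $\overline{U_{\xi|n}}$ are nonempty, closed, nested, with $\rho$-diameters tending to $0$. By completeness of $\rho$ and $\overline{U_{\xi|(n+1)}}\subset U_{\xi|n}$,
$$\bigcap_nU_{\xi|n}=\bigcap_n\overline{U_{\xi|n}}=\{x_\xi\}.$$
If $\xi$ and $\xi'$ agree in the first $n\ge1$ places, then $\rho(x_\xi,x_{\xi'})\le2^{-n}$, so $\xi\mapsto x_\xi$ is continuous. It is injective because $U_{\sigma0}\cap U_{\sigma1}=\emptyset$. A continuous injection from a compact space to a Hausdorff space is a homeomorphism onto its image. So $\Delta=\{x_\xi\}\subset G\subset S_X$ is homeomorphic to $\{0,1\}^{\mathbb N}$ in the norm topology.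

*Inequality (3).* Let $x_{\xi_0},\dots,x_{\xi_k}\in\Delta$ be distinct. Take $n$ such that the $\xi_i|n$ are distinct. Then $x_{\xi_i}\in U_{\xi_i|n}$. Choose arbitrary points in the other $U_\sigma$, $|\sigma|=n$, and apply condition 2 with $\tau=\xi_0|n$. The distance to the smaller span of $s(x_{\xi_1}),\dots,s(x_{\xi_k})$ is at least as large. This proves Theorem 1 for real scalars. $\blacksquare$

**Complex scalars.** Let $X$ be complex and regard it as a real space. The map $f\mapsto\operatorname{Re}f$ is a real-linear isometry of $X^*$ onto the dual of the real space. It is a homeomorphism for the weak* topologies, because $f(x)=\operatorname{Re}f(x)-i\operatorname{Re}f(ix)$. It maps $J(x)$ onto the real duality set: if $\|f\|\le1$ and $\operatorname{Re}f(x)=\|x\|$, then $|f(x)|\le\|x\|$ forces $f(x)=\|x\|$. So separability, singletons, the selector $s$ and all distances correspond, and Theorem 1 with real-linear spans follows from the real case. It also holds with complex-linear spans. Step 5 was proved for an arbitrary separable real-linear subspace $Y$, so in Step 7 we may use complex spans. The proof of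 (O) works verbatim with coefficient vectors in $\mathbb C^k$, and Step 8 does not change.

## 10. The converse, and the constant 1 for spans

**Proof of Theorem 2 (a).** The set $\{\sigma(x):x\in A\}$ is an uncountable $c$-separated subset of $X^*$, so $X^*$ is non-separable. The conclusion of Theorem 1 with $k=1$ supplies an uncountable $A=\Delta$ with $\sigma=s$ and $c=1-\delta>0$. Property (2) for one $\delta<1$ does the same with any selector. So each of the two properties forces $X^*$ to be non-separable, and by Theorem 1 each of them holds if $X^*$ is non-separable. $\square$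

**Proof of Theorem 2 (b).** Since $0$ belongs to the span, the distance in (3) is at most $\|s(x_0)\|=1$. $\square$

Part (b) says nothing about the pairwise inequality (2). In both spaces of Section 3 we even found Cantor sets with pairwise distance $2$. Part (c) asks for a space where no uncountable set does better than $1$.

## 11. A tree space in whose dual ball uncountable sets are not $(1+\kappa)$-separated

**Definition (tree, segments, branches).** Let $T=\{0,1\}^{<\omega}$, ordered by extension of sequences, and let $|t|=1+\operatorname{length}(t)$ be the level of $t$ (in this section $|\cdot|$ on nodes always denotes the level). A segment is a nonempty order-convex chain in $T$, finite or infinite. A branch is a maximal chain. $\Omega$ is the Cantor set of branches, and $[u]\subset\Omega$ is the set of branches through the node $u$.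

*Example.* The root $\emptyset$ has level $1$. The set $\{0,01,010\}$ is a segment. The set $\{\emptyset,00\}$ is not one, since it skips the node $0$.

For $A\subset T$ and $x\in c_{00}(T)$ put $A(x)=\sum_{t\in A}x(t)$. So we treat subsets of $T$ both as functionals and as $0$–$1$ functions on $T$.

**Definition (the norm).** Let $\mathcal N$ be the set of all $\nu=\sum_{i=1}^r\epsilon_iS_i$ with $r\ge0$, $\epsilon_i=\pm1$, and $S_i$ pairwise disjoint segments contained in $\{t:|t|\ge r\}$. Let $\|x\|=\sup_{\nu\in\mathcal N}|\nu(x)|$ on $c_{00}(T)$, and let $X$ be the completion.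

So we may use many segments, but only if all of them start late. Since $|\nu(t)|\le1$ for $\nu\in\mathcal N$, the supremum is at most $\sum|x(t)|$. The coordinate functional $e_t^*$ belongs to $\mathcal N$ (take $r=1$), so this is a norm, and $\|e_t\|=1$. The space $X$ is separable. Each $\nu\in\mathcal N$ extends to an element of $B_{X^*}$, and $\|x\|=\sup_{\nu\in\mathcal N}|\nu(x)|$ holds on all of $X$ by density.

*Example.* Let $x$ be the sum of the four $e_t$ with $|t|=3$. A segment contains at most one node of level $3$, and if $r\ge4$ then $\nu$ vanishes on level $3$. So $|\nu(x)|\le3$. Three of the four singletons, with $r=3$, give $3$. Thus $\|x\|=3$.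

For a functional or function $h$ on $T$ write $h|_{\ge m}$ and $h|_{<m}$ for its restrictions to the levels $\ge m$ and $<m$. There are finitely many nodes of level $<m$, so $h|_{<m}\in\operatorname{span}\{e_t^*\}$, and $h\in X^*$ implies $h|_{\ge m}\in X^*$.

**Step A (three properties of $\mathcal N$).** *Purpose: to have the tools for all estimates below.*

**(i)** *$\nu\in\mathcal N$ implies $\nu|_{\ge m}\in\mathcal N$.* Each $S_i|_{\ge m}$ is empty or a segment, and the number of segments does not grow.

**(ii)** *If $S_1,\dots,S_r$ are disjoint segments in $\{|t|\ge r\}$ and $|c_i|\le c$, then $\|\sum c_iS_i\|\le c$.* We may assume $c>0$ and divide by it, so let $c=1$. A vector in $[-1,1]^r$ is a convex combination of vectors of signs, so $\sum c_iS_i$ is a convex combination of elements $\sum\pm S_i\in\mathcal N\subset B_{X^*}$.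

**(iii)** *$\mathcal N$ is $w^*$-compact.* On the bounded set $B_{X^*}$, $w^*$ is the topology of pointwise convergence on $T$, because the $e_t$ span a dense subspace. As $B_{X^*}$ is $w^*$-compact and metrizable, it suffices to show that $\mathcal N$ is sequentially closed. Let $\nu_k\in\mathcal N$ and $\nu_k\to\nu$ pointwise. If $\nu=0$, then $\nu\in\mathcal N$ (take $r=0$). If $\nu(t_0)\ne0$, then eventually $\nu_k(t_0)\ne0$, so $t_0$ lies in one of the $r_k$ segments of $\nu_k$, and $r_k\le|t_0|$. Pass to a subsequence with constant $r_k=r$, constant signs $\epsilon_i$, and with the segments converging pointwise, $S_i^k\to S_i$ in $\{0,1\}^T$. Being an order-convex chain is preserved by pointwise limits, so each $S_i$ is empty or a segment. The $S_i$ are disjoint and lie in $\{|t|\ge r\}$. Hence $\nu=\sum\epsilon_iS_i\in\mathcal N$.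

*The dual is non-separable.* Branches belong to $\mathcal N$. For distinct branches $\sigma,\tau$ and $t\in\sigma\setminus\tau$ we have $\|\sigma-\tau\|\ge(\sigma-\tau)(e_t)=1$. As $\Omega$ is uncountable, $X^*$ is non-separable.

*Example.* In fact $\|\sigma-\tau\|=1$. The branches share the root, so they first differ at some level $k\ge2$, and $\sigma-\tau=\sigma|_{\ge k}-\tau|_{\ge k}$ is a difference of two disjoint segments in $\{|t|\ge2\}$; use (ii). Our goal is to show that a general uncountable family in $B_{X^*}$ behaves like this one. For that we need to know that $X^*$ contains little more than branches and coordinates.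

**Step B (description of the dual).** *Purpose: to show*
$$X^*=L:=\overline{\operatorname{span}}\,\mathcal N=\overline{\operatorname{span}}\big(\{e_t^*\}_{t\in T}\cup\Omega\big)\tag{7}$$
*(norm closures).*

The second equality: a finite segment is a finite sum of $e_t^*$, an infinite segment is a branch minus finitely many $e_t^*$, and conversely $e_t^*$ and branches lie in $\mathcal N$. For the first, let $f\in B_{X^*}$ and fix $\theta_0>0$. We show $\operatorname{dist}(f,L)\le2\theta_0$.

*An integral representation.* We have $B_{X^*}=\overline{\operatorname{conv}}^{w^*}\mathcal N$. Otherwise Hahn–Banach would separate some $f_1\in B_{X^*}$ from this set by an $x\in X$, giving $f_1(x)>\sup_{\nu\in\mathcal N}\nu(x)=\|x\|$, where the equality uses $-\mathcal N=\mathcal N$; a contradiction. The map sending a Borel probability $\mu$ on the compact metrizable space $\mathcal N$ to its barycenter $x\mapsto\int\nu(x)\,d\mu(\nu)$ is affine and continuous from the weak* compact set of probabilities to $(B_{X^*},w^*)$. Its image is a $w^*$-compact convex set containing $\mathcal N$ (Dirac measures), hence all of $B_{X^*}$.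 So there is $\mu$ with $f(x)=\int_{\mathcal N}\nu(x)\,d\mu(\nu)$ for all $x$.

*Reduction to sums of boundedly many branch tails.* For $\nu\ne0$ let $\ell(\nu)$ be the least level of its support, and $\ell(0)=\infty$. The sets $\{\ell\le R\}$ are open in $\mathcal N$. The sets $\{R<\ell<\infty\}$ decrease to $\emptyset$ as $R\to\infty$, so there is $R\ge1$ with $\mu\{R<\ell(\nu)<\infty\}<\theta_0$. Let $\mathcal N_R=\{\nu\ne0:\ell(\nu)\le R\}$. Each $\nu\in\mathcal N_R$ is non-zero at some $t$ with $|t|\le R$, so it is a signed sum of at most $|t|\le R$ disjoint segments.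

For $m\ge R$ let $Q_m$ be the set of $\nu\in\mathcal N_R$ such that
$$\nu|_{\ge m}=\sum_{i\le j}\epsilon_i\,\sigma_i|_{\ge m}$$
for some $0\le j\le R$, $\epsilon_i=\pm1$, and branches $\sigma_i$ passing through distinct nodes of level $m$. For fixed $j$, signs and distinct nodes $u_1,\dots,u_j$ of level $m$, these restrictions form the continuous image of the compact set $[u_1]\times\dots\times[u_j]$. There are finitely many such data, so the set of all such restrictions is compact in the pointwise topology. As $\nu\mapsto\nu|_{\ge m}$ is continuous, $Q_m$ is Borel. If $\nu\in Q_m$, then $\nu\in Q_{m+1}$, since branches with distinct nodes at level $m$ have distinct nodes at level $m+1$. Also $\bigcup_mQ_m=\mathcal N_R$. Indeed, write $\nu\in\mathcal N_R$ as a signed sum of at most $R$ disjoint segments and take $m\ge R$ beyond the ends of the finite ones and the beginnings of the infinite ones. At levels $\ge m$ only the infinite segments remain, each is a branch restricted to $\{|t|\ge m\}$, and by disjointness they occupy distinct nodes of level $m$.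

Choose $m$ with $\mu(\mathcal N_R\setminus Q_m)<\theta_0$. All integrals of functionals are taken pointwise in $x$. Since $\nu=0$ contributes nothing and $\|\nu\|\le1$,
$$\Big\|f-\int_{Q_m}\nu\,d\mu\Big\|\le\mu\{R<\ell<\infty\}+\mu(\mathcal N_R\setminus Q_m)\le2\theta_0 .$$
The functional $\int_{Q_m}\nu|_{<m}\,d\mu$ lies in $\operatorname{span}\{e_t^*\}\subset L$. So it remains to show
$$h:=\int_{Q_m}\nu|_{\ge m}\,d\mu\in L .$$

*The measure $\theta$ on $\Omega$.* For $|u|\ge m$ put $\theta([u])=\int_{Q_m}\nu(u)\,d\mu$. If $\nu\in Q_m$ and $|u|\ge m$, then $\nu(u)=\nu(u0)+\nu(u1)$, because a branch through $u$ passes through exactly one of $u0,u1$. Also $\sum_{|u|=k}|\nu(u)|\le R$ for $k\ge m$, because $\nu|_{\ge m}$ is a signed sum of at most $R$ branch tails. Every clopen subset of $\Omega$ is a finite disjoint union of sets $[u]$ of one common level $k\ge m$, so $\theta$ extends to a finitely additive function on clopen sets. Refining a clopen partition to a common level shows that its variation is at most $R$. So integration against $\theta$ is a functional of norm $\le R$ on the locally constant functions, which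 are dense in $C(\Omega)$. By the Riesz representation theorem, $\theta$ extends to a signed Borel measure with $|\theta|(\Omega)\le R$. For $x\in c_{00}(T)$, since $\sigma|_{\ge m}(x)=\sum_{|u|\ge m}1_{[u]}(\sigma)x(u)$,
$$h(x)=\sum_{|u|\ge m}\theta([u])x(u)=\int_\Omega\sigma|_{\ge m}(x)\,d\theta(\sigma).$$
Write $\theta=\sum_ja_j\delta_{\sigma_j}+\theta^+-\theta^-$ with $\sum|a_j|<\infty$ and $\theta^\pm\ge0$ nonatomic. The atomic part contributes $\sum_ja_j\,\sigma_j|_{\ge m}$. By (i) each $\sigma_j|_{\ge m}$ lies in $\mathcal N$ and has norm $\le1$, so this is a norm-convergent sum in $L$.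

*The nonatomic part.* Let $\vartheta\in\{\theta^+,\theta^-\}$ and $h_\vartheta=\int_\Omega\sigma|_{\ge m}\,d\vartheta(\sigma)$, an element of $X^*$ of norm at most $\vartheta(\Omega)$. Let $\kappa>0$. There is a level $j$ with $c_u:=\vartheta([u])\le\kappa$ for all $|u|=j$. Otherwise the nodes $u$ with $\vartheta([u])>\kappa$ would form an infinite subtree of $T$, closed under predecessors. It would contain a branch $\sigma$ by compactness (König's lemma), and $\vartheta(\{\sigma\})\ge\kappa$, contradicting nonatomicity. Let $k\ge\max(m,j,2^j)$. Let $P$ be the product, over the nodes $u$ with $|u|=j$ and $c_u>0$, of the probabilities $\vartheta|_{[u]}/c_u$. Splitting $\Omega$ into the sets $[u]$, we get for $x\in c_{00}(T)$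
$$h_\vartheta|_{\ge k}(x)=\sum_u\int_{[u]}\sigma|_{\ge k}(x)\,d\vartheta(\sigma)=\int\Big(\sum_uc_u\,\sigma_u|_{\ge k}(x)\Big)\,dP\big((\sigma_u)_u\big).$$
For every choice of $(\sigma_u)_u$ the $\sigma_u|_{\ge k}$ are at most $2^j\le k$ disjoint segments in $\{|t|\ge k\}$, with coefficients $c_u\in[0,\kappa]$. By (ii) the integrand is at most $\kappa\|x\|$ in absolute value. Hence $\|h_\vartheta|_{\ge k}\|\le\kappa$. Since $h_\vartheta-h_\vartheta|_{\ge k}\in\operatorname{span}\{e_t^*\}$, we get $\operatorname{dist}(h_\vartheta,L)\le\kappa$. As $\kappa>0$ was arbitrary, $h_\vartheta\in L$.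

So $h\in L$, hence $\operatorname{dist}(f,L)\le2\theta_0$. As $\theta_0$ is arbitrary, $f\in L$. This proves (7).

**Step C (two close elements in every uncountable family).** *Purpose: to finish (c) by a counting argument that makes two members differ only by late branch tails.*

Let $\{f_\alpha\}\subset B_{X^*}$ be an uncountable family of distinct elements and $\varepsilon>0$. By (7) choose
$$g_\alpha=y_\alpha+\sum_{i\le p_\alpha}a_i^\alpha\sigma_i^\alpha,\qquad\|f_\alpha-g_\alpha\|<\varepsilon,$$
where $y_\alpha$ is a finite combination of the $e_t^*$ with rational coefficients, the $a_i^\alpha$ are rational, and the $\sigma_i^\alpha$, $i\le p_\alpha$, are distinct branches. If $t\in\sigma_i^\alpha$ is high enough to be outside the support of $y_\alpha$ and outside the other branches, then $g_\alpha(e_t)=a_i^\alpha$. As $\|e_t\|=1$, $|a_i^\alpha|\le\|g_\alpha\|\le1+\varepsilon$. Choose $m_\alpha\ge2p_\alpha$ (and $m_\alpha\ge1$) such that the $\sigma_i^\alpha$, $i\le p_\alpha$, have distinct nodes at level $m_\alpha$.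

The data $y_\alpha$, $p_\alpha$, $(a_i^\alpha)_i$, $m_\alpha$ and the nodes of the $\sigma_i^\alpha$ at level $m_\alpha$ take only countably many values. So on an uncountable subfamily they do not depend on $\alpha$; call the common values $y,p,a_i,m$ and the common nodes $u_i$. Take two indices $\alpha\ne\beta$ of this subfamily. Let $I=\{i:\sigma_i^\alpha\ne\sigma_i^\beta\}$, and for $i\in I$ let $k_i$ be the first level at which these branches differ. Then $k_i>m$, since both pass through $u_i$. The common parts cancel:
$$g_\alpha-g_\beta=\sum_{i\in I}a_i\big(\sigma_i^\alpha|_{\ge k_i}-\sigma_i^\beta|_{\ge k_i}\big).$$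
The segments on the right are pairwise disjoint: for different $i$ they lie above different nodes of level $m$, and for the same $i$ the two branches are disjoint from level $k_i$ on. There are at most $2p\le m$ of them, all in $\{|t|\ge m\}$, with coefficients at most $1+\varepsilon$ in absolute value. By (ii), $\|g_\alpha-g_\beta\|\le1+\varepsilon$. Hence $\|f_\alpha-f_\beta\|<1+3\varepsilon$, and $f_\alpha\ne f_\beta$. Given $\kappa>0$, take $\varepsilon=\kappa/3$. This proves Theorem 2 (c). $\blacksquare$

In particular, in this $X$ no uncountable $A\subset S_X$ and no $c>1$ satisfy $\inf\{\|x^*-y^*\|:x^*\in J(x),\,y^*\in J(y)\}\ge c$ for all $x\ne y$ in $A$. Otherwise, choosing one element of each $J(x)$, $x\in A$, would give an uncountable $c$-separated subset of $B_{X^*}$, which contradicts (c) with $\kappa=c-1$.
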